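\title{Knot semigroups of 4-plat diagrams are alternating sum semigroups}

\begin{abstract}
The knot semigroup of a diagram is the cancellative semigroup generated by the arcs, with two relations $xy=yz$ and $yx=zy$ at each crossing. We prove the conjecture that the knot semigroup of every 4-plat knot diagram is an alternating sum semigroup $AS_n(B)$: an element is determined by its length and by an alternating sum in $\mathbb{Z}_n$. The proof is algebraic and self-contained. We show that all arcs have the same square, invert this square to embed the semigroup in a group, and identify the group with $\mathbb{Z}_n\rtimes\mathbb{Z}$ for an odd $n$. We also compute $n$ and $B$ from the braid word, identify $n$ with the determinant of the knot, decide when two such semigroups are isomorphic, and show that the unknot and the 2-bridge knots are the only links that have a diagram with an alternating sum semigroup.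
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection*{Knot semigroups}
Let $\mathfrak{d}$ be a link diagram. An \emph{arc} of $\mathfrak{d}$ is a continuous line on the diagram that runs from one undercrossing to the next; a component without undercrossings counts as one arc. Let $A$ be the set of arcs, whose elements we also call \emph{letters}. We write a crossing as $x\dashv y\vdash z$, where $y$ is the arc that passes over and $x,z$ are the arcs that terminate there; the arcs $x,y,z$ need not be distinct. At each crossing $x\dashv y\vdash z$ we impose the two relations
\begin{equation}\label{eq:rel}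
xy=yz,\qquad yx=zy .
\end{equation}
A semigroup is \emph{cancellative} if each of $uv=uw$ and $vu=wu$ implies $v=w$. The congruences on the free semigroup $A^+$ that contain the relations \eqref{eq:rel} and have a cancellative quotient are closed under intersection, so there is a least one. The \emph{knot semigroup} $K\mathfrak{d}$ is the quotient of $A^+$ by this least congruence. We use the same symbol for a letter and for its image in $K\mathfrak{d}$, and ``$x=y$ in $K\mathfrak{d}$'' means equality of the images.

In a group the relations \eqref{eq:rel} read $z=y^{-1}xy$ and $z=yxy^{-1}$. The Wirtinger presentation of the knot group imposes one of the two, chosen by means of an orientation. The knot semigroup imposes both, so it needs no orientation, and exchanging $x$ and $z$ merely exchanges the two relations.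

\subsection*{Alternating sum semigroups}
Let $n$ be a positive integer and $B\subseteq\mathbb{Z}_n$. The \emph{alternating sum} of a word $u=b_1b_2\cdots b_k\in B^+$ is
\[
\operatorname{alt}(u)=b_1-b_2+b_3-\cdots+(-1)^{k+1}b_k\in\mathbb{Z}_n .
\]
Put $u\sim v$ if $u$ and $v$ have the same length and the same alternating sum. This is a congruence on $B^+$ (see Lemma~\ref{lem:Gamma}), and $AS_n(B)=B^+/{\sim}$ is called an \emph{alternating sum semigroup}. Alternating sums arise when reflections are composed: if $\rho_b(t)=b-t$ on $\mathbb{Z}_n$, then $\rho_{b_1}\circ\cdots\circ\rho_{b_k}(t)=\operatorname{alt}(b_1\cdots b_k)+(-1)^kt$. An element of $AS_n(B)$ thus records a composite of reflections together with the number of factors. The word problem in $AS_n(B)$ is a single computation in $\mathbb{Z}_n$, whereas the definition of $K\mathfrak{d}$ offers no procedure for deciding whether two words are equal.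

\subsection*{4-plats}
Draw a braid on four strands horizontally, with positions $1,2,3,4$ numbered from bottom to top, as a word in $\sigma_1^{\pm1},\sigma_2^{\pm1},\sigma_3^{\pm1}$, where $\sigma_i$ is the clockwise half-twist of the strands in positions $i,i+1$. On each side, left and right, close the ends in one of two ways: the \emph{adjacent} connection joins positions $1,2$ and positions $3,4$; the \emph{nested} connection joins positions $1,4$ and positions $2,3$. The result is a \emph{4-plat diagram}, and a \emph{4-plat knot diagram} if it has one component. No theorem below depends on which of the two crossings between positions $i$ and $i+1$ is called $\sigma_i$; in the examples we draw $\sigma_i$ so that the strand rising from position $i$ to position $i+1$ passes under (Figure~\ref{fig:eight}).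

The following is Conjecture~2 of \cite{source}.

\begin{quote}
\emph{The knot semigroup of a 4-plat knot diagram is isomorphic to an alternating sum semigroup.}
\end{quote}

A knot diagram without crossings has one letter and no relations, so its semigroup is the infinite monogenic semigroup $AS_1(\{0\})$. This settles the conjecture for such diagrams. \emph{From now on a knot diagram has at least one crossing, unless the contrary is said.}

\subsection*{Results}
The proof uses a single combinatorial feature of 4-plats: starting from two arcs, one reaches every arc by passing known arcs under known arcs.

\begin{definition}\label{def:sweep}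
A \emph{sweep} of a knot diagram consists of two arcs $a,b$, possibly equal, and a list of crossings $q_i\dashv p_i\vdash r_i$ $(1\le i\le m)$ such that the sets $A_0=\{a,b\}$ and $A_i=A_{i-1}\cup\{r_i\}$ satisfy $p_i,q_i\in A_{i-1}$ for all $i$, and $A_m=A$. A diagram is \emph{sweepable} if it has a sweep.
\end{definition}

\begin{theorem}\label{thm:main}
Let $\mathfrak{d}$ be a sweepable knot diagram; in particular, $\mathfrak{d}$ may be any 4-plat knot diagram. Then there are an odd integer $n\ge1$ and a subset $B\subseteq\mathbb{Z}_n$ with $0,1\in B$ such that $K\mathfrak{d}\cong AS_n(B)$.
\end{theorem}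

Thus the conjecture holds, for alternating and non-alternating, reduced and non-reduced diagrams alike. Theorem~\ref{thm:labels} reads $n$ and $B$ off the braid word and identifies $n$ with the determinant of the knot, and Theorem~\ref{thm:iso} decides when the semigroups of two sweepable diagrams are isomorphic. The class of knots in the conjecture cannot be enlarged. Recall that a \emph{2-bridge knot} is a nontrivial knot that can be placed in space with exactly two local maxima of the height function.

\begin{theorem}\label{thm:converse}
For a link $J\subset S^3$ the following are equivalent:
\begin{enumerate}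
\item[(1)] some diagram of $J$ has knot semigroup isomorphic to an alternating sum semigroup;
\item[(2)] $J$ is the unknot or a 2-bridge knot;
\item[(3)] $J$ has a 4-plat knot diagram, and every such diagram has knot semigroup isomorphic to some $AS_n(B)$ with $n=\det J$.
\end{enumerate}
Here diagrams without crossings are allowed.
\end{theorem}

We make no claim about diagrams of 2-bridge knots that are not sweepable. The proof of Theorem~\ref{thm:main} occupies Sections~\ref{sec:color}--\ref{sec:group} and uses no topology. The determinant and Theorem~\ref{thm:converse} rest on standard and cited facts about double branched covers, recalled where they are needed.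

\section{Lengths and colorings}\label{sec:color}

The definition of $K\mathfrak{d}$ makes it easy to construct homomorphisms out of it.

\begin{lemma}\label{lem:univ}
Let $S$ be a cancellative semigroup, for instance a group, and let $f\colon A\to S$ satisfy $f(x)f(y)=f(y)f(z)$ and $f(y)f(x)=f(z)f(y)$ at every crossing $x\dashv y\vdash z$. Then $f$ extends uniquely to a homomorphism $K\mathfrak{d}\to S$.
\end{lemma}

\begin{proof}
The kernel of the induced map $A^+\to S$ is a congruence that contains the relations, and its quotient embeds in $S$, hence is cancellative. So it contains the congruence that defines $K\mathfrak{d}$.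
\end{proof}

We say that such an $f$ \emph{respects the relations}. Sending every letter to $1$ gives the \emph{length} homomorphism $K\mathfrak{d}\to(\{1,2,\dots\},+)$. Length is defined on $AS_n(B)$ by construction. Any isomorphism has to be compatible with it.

\begin{lemma}\label{lem:irr}
Every isomorphism between two semigroups, each of which is a knot semigroup or an alternating sum semigroup, preserves length.
\end{lemma}

\begin{proof}
An element of length $1$ is not a product of two elements, since a product has length at least $2$. An element of length $k\ge2$ is represented by a word with $k$ letters, so it is a product. Hence an isomorphism maps elements of length $1$ to elements of length $1$, and therefore products of $k$ such elements to products of $k$ such elements.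
\end{proof}

Next we place $AS_n(B)$ inside a group. Put $\mathbb{Z}_0=\mathbb{Z}$, and for $n\ge0$ let $\Gamma_n=\mathbb{Z}_n\rtimes\mathbb{Z}$ be the semidirect product in which the generator of $\mathbb{Z}$ acts by $-1$:
\[
(s,k)(t,l)=(s+(-1)^kt,\;k+l).
\]

\begin{lemma}\label{lem:Gamma}
For $b_1,\dots,b_k\in\mathbb{Z}_n$ we have $(b_1,1)\cdots(b_k,1)=(\operatorname{alt}(b_1\cdots b_k),k)$ in $\Gamma_n$. Consequently, for $n\ge1$, the relation $\sim$ is a congruence and $AS_n(B)$ is isomorphic to the subsemigroup of $\Gamma_n$ generated by the elements $(b,1)$, $b\in B$.
\end{lemma}

\begin{proof}
The formula follows by induction from $(s,k)(b,1)=(s+(-1)^kb,\,k+1)$. It says that $\sim$ is the kernel of the homomorphism $B^+\to\Gamma_n$ with $b\mapsto(b,1)$.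
\end{proof}

An \emph{$n$-coloring} of $\mathfrak{d}$, for $n\ge0$, is a map $c\colon A\to\mathbb{Z}_n$ with $c(x)+c(z)=2c(y)$ at every crossing $x\dashv y\vdash z$.

\begin{lemma}\label{lem:color}
A map $c\colon A\to\mathbb{Z}_n$ is an $n$-coloring if and only if $x\mapsto(c(x),1)\in\Gamma_n$ respects the relations.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:Gamma} the relation $xy=yz$ becomes $c(x)-c(y)=c(y)-c(z)$, and $yx=zy$ becomes $c(y)-c(x)=c(z)-c(y)$. Each is equivalent to $c(x)+c(z)=2c(y)$.
\end{proof}

So every $n$-coloring $c$ with $n\ge1$ defines a length-preserving surjection $K\mathfrak{d}\to AS_n(c(A))$. Conversely, by Lemma~\ref{lem:irr} an isomorphism $K\mathfrak{d}\to AS_n(B)$ sends each letter $x$ to some $(c(x),1)$, and $c$ is a coloring. The conjecture therefore asks for one coloring that detects every inequality in $K\mathfrak{d}$. For a 4-plat there is an evident candidate. A coloring is determined by its two values on the left connections, because the rule $c(z)=2c(y)-c(x)$ propagates them to the right. Starting from $0$ and $1$, the two right connections impose a single congruence modulo some $N$ (Section~\ref{sec:labels}), and one expects $n=N$. The difficulty is injectivity: every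 equality that holds in $AS_N(B)$ must be derived from \eqref{eq:rel} and cancellation.

The first such equalities appear in length $2$. Since $\operatorname{alt}(bb)=0$, all elements of length $1$ of $AS_n(B)$ have the same square, and by Lemma~\ref{lem:irr} all letters of $K\mathfrak{d}$ must have the same square if $K\mathfrak{d}\cong AS_n(B)$. This necessary condition already excludes links.

\begin{proposition}\label{prop:links}
If a link diagram $\mathfrak{d}$ has at least two components, then $K\mathfrak{d}$ is not isomorphic to any $AS_n(B)$.
\end{proposition}

\begin{proof}
Let $F$ be the free commutative semigroup on the set of components; it is cancellative. Send each letter to the component on which it lies. At a crossing $x\dashv y\vdash z$ the arcs $x,z$ lie on the same component, so this map respects the relations and extends to $K\mathfrak{d}\to F$. Letters on different components have squares with different images in $F$, so their squares differ in $K\mathfrak{d}$.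
\end{proof}

For example, $\sigma_2^2$ with adjacent connections has two arcs $a,b$ and crossings $a\dashv b\vdash a$ and $b\dashv a\vdash b$. The only relation is $ab=ba$, and the semigroup is free commutative on $a,b$.

For knots we shall use the following observation several times. Traveling along the knot, one meets all arcs in cyclic order, and two consecutive arcs are the arcs $x,z$ of some crossing $x\dashv y\vdash z$. Since the notation is symmetric in $x$ and $z$:
\begin{quote}
$(\ast)$ \emph{In a knot diagram, a property of arcs that holds for one arc, and passes from $x$ to $z$ at every crossing $x\dashv y\vdash z$, holds for all arcs.}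
\end{quote}

\section{The trefoil by hand}\label{sec:trefoil}

Let $\mathfrak{d}$ be $\sigma_2^3$ with adjacent connections on both sides. It has three arcs $a,b,c$, and at each crossing one of them passes over while the other two terminate. The crossings $a\dashv b\vdash c$, $b\dashv c\vdash a$, $c\dashv a\vdash b$ give
\[
ab=bc=ca,\qquad ba=cb=ac .
\]
The map $a\mapsto1$, $b\mapsto0$, $c\mapsto2$ is a $3$-coloring ($1+2=2\cdot0$, $0+1=2\cdot2$, $2+0=2\cdot 1$ in $\mathbb{Z}_3$), so $K\mathfrak{d}$ maps onto $AS_3(\mathbb{Z}_3)$, which has exactly three elements of each length. We show that $K\mathfrak{d}$ has at most three elements of each length; the surjection is then an isomorphism.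

The relations do not mention squares, but in length $3$
\[
b^2c=b\cdot bc=b\cdot ab=ba\cdot b=ac\cdot b=a\cdot cb=a\cdot ac=a^2c ,
\]
and canceling $c$ gives $a^2=b^2$. The cyclic symmetry $a\to b\to c\to a$ of the relations gives $b^2=c^2$. Write $T$ for the common square. Cancellation is indispensable here: in the semigroup presented by the relations alone, no relation applies to the word $aa$, so $a^2\ne b^2$.

The nine words of length $2$ now fall into the three classes $\{aa,bb,cc\}$, $\{ab,bc,ca\}$ and $\{ba,cb,ac\}$, and each class contains a word ending in any prescribed letter. Given a word of length $k\ge3$ ending in $xyz$, choose a letter $x'$ with $xy=x'z$; then $xyz=x'T$. So every element of length $k$ is an element of length $k-2$ times $T$, and by induction there are at most three of them. Hence $K\mathfrak{d}\cong AS_3(\mathbb{Z}_3)$.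

Of the two steps, the equality of squares generalizes (Section~\ref{sec:squares}). The rewriting step does not, because it uses $B=\mathbb{Z}_n$. The four-crossing diagram of Example~\ref{ex:eight} has semigroup $AS_5(\{0,1,2,3\})$, and rewriting the word $1\,0$ so that it ends in $3$ would require the missing letter $4$. The remedy is to pass to a larger object in which the missing letters exist. Inverting $T$ produces a group, and in it the computation can be finished (Section~\ref{sec:group}).

\section{All arcs have the same square}\label{sec:squares}

\begin{lemma}\label{lem:sweep}
Every 4-plat knot diagram has a sweep in which $a$ and $b$ are the arcs containing the two left connections, in either order.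
\end{lemma}

\begin{proof}
After a small perturbation the crossings have distinct abscissae; number them $1,\dots,m$ from left to right. Move a vertical line through the braid from left to right. Before the first crossing its four points on the diagram lie on $a$ or $b$. At the $i$th crossing let $p_i$ be the over-arc, $q_i$ the under-arc on the left and $r_i$ the under-arc on the right. When the line passes this crossing, $p_i$ continues, $q_i$ is replaced by $r_i$, and the two other strands stay on their arcs. By induction the four points of the line between the crossings $i$ and $i+1$ lie on arcs in $A_i$; in particular $p_{i+1},q_{i+1}\in A_i$. Every arc terminates at some crossing, so it is one of the $q_i$ or $r_i$, and $A_m=A$.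
\end{proof}

We collect what a single crossing tells us about squares.

\begin{lemma}\label{lem:local}
At a crossing $x\dashv y\vdash z$ the following hold in $K=K\mathfrak{d}$.
\begin{enumerate}
\item[(a)] $x=y$ if and only if $z=y$.
\item[(b)] $y^2$ commutes with $x$ and with $z$.
\item[(c)] If $t\in K$ commutes with $x$ and $y$, then $t$ commutes with $z$.
\item[(d)] $z^2y=yx^2$. In particular, if $x^2$ commutes with $y$, then $z^2=x^2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $x=y$, then $xy=yz$ reads $yy=yz$, and cancellation gives $z=y$. The converse is the same statement with $x$ and $z$ exchanged.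

(b) Using both relations, $y^2x=y(zy)=(yz)y=(xy)y=xy^2$. Exchange $x$ and $z$ for the second claim.

(c) From $zy=yx$ we get $tzy=tyx=yxt=zyt=zty$; cancel $y$.

(d) From $zy=yx$, used twice, $z^2y=z(yx)=(zy)x=yx^2$. If $yx^2=x^2y$, cancel $y$.
\end{proof}

By (d) and $(\ast)$, the square of a letter propagates along the whole knot as soon as it is central. By (c), an element that commutes with $a$ and $b$ commutes with everything a sweep reaches. So we need a letter whose square commutes with both $a$ and $b$, and (b) supplies one if $a$ and $b$ are the over-arc and an under-arc of the same crossing. In the diagram they need not be. For instance, a braid word may begin with $\sigma_1$ next to an adjacent connection; this is a kink $b\dashv b\vdash r$, and it may be $r$, not $b$, that later meets $a$. But (a) gives $r=b$ in $K$, so it suffices to look for the crossing up to equality in $K$.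

\begin{proposition}\label{prop:squares}
If $\mathfrak{d}$ is a sweepable knot diagram, then all letters have the same square in $K=K\mathfrak{d}$.
\end{proposition}

\begin{proof}
Call a crossing $x\dashv y\vdash z$ \emph{trivial} if $x=y=z$ in $K$. By Lemma~\ref{lem:local}(a), at a nontrivial crossing both under-arcs differ from the over-arc in $K$. If all crossings are trivial, all letters are equal in $K$ by $(\ast)$ and there is nothing to prove. Suppose that some crossing is nontrivial, and fix a sweep.

\emph{Claim: some crossing has an over-arc $y$ and an under-arc $u$ with $\{u,y\}=\{a,b\}$ as subsets of $K$.} If the crossings $q_j\dashv p_j\vdash r_j$ are trivial for all $j\le k$, then $r_j=q_j$ in $K$ with $q_j\in A_{j-1}$, so by induction on $j$ every arc in $A_k$ equals $a$ or $b$ in $K$. If some crossing of the sweep is nontrivial, let $i$ be the least index of one. Then $p_i$ and $q_i$ lie in $A_{i-1}$, so each equals $a$ or $b$ in $K$, and they are different in $K$; take $y=p_i$, $u=q_i$. If all crossings of the sweep are trivial, every arc equals $a$ or $b$ in $K$, and the over-arc and an under-arc of any nontrivial crossing serve. This proves the claim.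

Put $T=y^2$. It commutes with $y$, and with $u$ by Lemma~\ref{lem:local}(b); thus it commutes with $a$ and $b$. If $T$ commutes with all letters in $A_{i-1}$, it commutes with $q_i$ and $p_i$, hence with $r_i$ by Lemma~\ref{lem:local}(c). By induction $T$ commutes with every letter. Now the property $x^2=T$ holds for the arc $y$, and it passes from one under-arc of any crossing to the other by Lemma~\ref{lem:local}(d). By $(\ast)$ it holds for all arcs.
\end{proof}

\section{The group of fractions and the proof of Theorem~\ref{thm:main}}\label{sec:group}

We want to compute in a group. There is a natural map from $K\mathfrak{d}$ to the group presented by the relations \eqref{eq:rel}, but an equality in that group gives an equality in $K\mathfrak{d}$ only if the map is injective, and the definitions do not guarantee this. A common square $T$ does: it is central, so it can be inverted by forming fractions as in a commutative ring, and once $T=x\cdot x$ is invertible every letter $x$ is.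

\begin{proposition}\label{prop:frac}
Let $\mathfrak{d}$ be a knot diagram in which all letters have the same square $T$ in $K=K\mathfrak{d}$. Then there is a group $G$ with the following properties.
\begin{enumerate}
\item[(a)] $G$ contains $K$ as a subsemigroup, $G$ is generated by the letters, $T$ is central in $G$, and every element of $G$ has the form $uT^{-i}$ with $u\in K\cup\{1\}$ and $i\ge0$.
\item[(b)] Every map from $A$ to a group $H$ that respects the relations extends uniquely to a homomorphism $G\to H$. Equivalently, $G=\langle A\mid xy=yz,\ yx=zy\text{ at each crossing}\rangle$.
\item[(c)] There is a homomorphism $\deg\colon G\to\mathbb{Z}$ with $\deg x=1$ for every letter $x$.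
\end{enumerate}
\end{proposition}

\begin{proof}
For each letter $x$, the element $T=x^2$ commutes with $x$, so $T$ is central in $K$. Let $M=K\cup\{1\}$ be $K$ with an adjoined identity of length $0$. It is cancellative: the only new cases to exclude are $u=uw$ and $u=wu$ with $u,w\in K$, and these are impossible by length.

On $M\times\{0,1,2,\dots\}$ put $(u,i)\approx(v,j)$ if $uT^j=vT^i$. This relation is reflexive and symmetric. It is transitive: if also $vT^k=wT^j$, then $uT^kT^j=vT^iT^k=wT^iT^j$, and canceling $T^j$ gives $uT^k=wT^i$. The product $(u,i)(v,j)=(uv,i+j)$ is compatible with $\approx$: if $uT^{i'}=u'T^{i}$ and $vT^{j'}=v'T^{j}$, then $uvT^{i'+j'}=u'v'T^{i+j}$ because $T$ is central. Let $G$ be the quotient monoid, with classes $[u,i]$. The map $u\mapsto[u,0]$ is an injective homomorphism $M\to G$, by which we regard $M$ as a submonoid. For a letter $x$ we have $[x,0][x,1]=[x,1][x,0]=[T,1]=[1,0]$, so $x$ is invertible; likewise $[1,1]$ is the inverse of $T=x^2$. Since $[u,i]=uT^{-i}$, every element of $G$ is a product of letters and their inverses. This proves (a).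

Let $f\colon A\to H$ respect the relations. It extends to $K$ by Lemma~\ref{lem:univ}, and to $M$ by $f(1)=1$. The element $f(T)$ commutes with $f(M)$. Hence $[u,i]\mapsto f(u)f(T)^{-i}$ is well defined (if $uT^j=vT^i$, then $f(u)f(T)^{-i}=f(v)f(T)^{-j}$) and multiplicative. It is unique because the letters generate $G$. This proves (b), and (c) is the case $H=\mathbb{Z}$, $f(x)=1$.
\end{proof}

In $G$ we have $x^{-1}=xT^{-1}$ for each letter, so modulo the center the letters are involutions. A sweep shows that two of them generate, and a group generated by two involutions is dihedral, with the product of the two as the basic rotation. This suggests the element $d=ab^{-1}$, which has the further advantage of having degree $0$.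

\begin{proposition}\label{prop:struct}
Let $\mathfrak{d}$ be a knot diagram with a sweep starting from $a,b$, let $G$ be the group of Proposition~\ref{prop:frac}, and put $d=ab^{-1}$. Then $d$ has finite odd order $n$, and $(i,k)\mapsto d^ib^k$ is an isomorphism $\psi\colon\Gamma_n\to G$ with $\deg\psi(i,k)=k$. Each letter $x$ equals $\psi(\beta(x),1)=d^{\beta(x)}b$ for a unique $\beta(x)\in\mathbb{Z}_n$, and $\beta$ is an $n$-coloring with $\beta(a)=1$ and $\beta(b)=0$.
\end{proposition}

\begin{proof}
The group $G$ exists by Proposition~\ref{prop:squares}. The relation $q_ip_i=p_ir_i$ gives $r_i=p_i^{-1}q_ip_i$, so by induction along the sweep all letters lie in $\langle a,b\rangle$, and $G=\langle a,b\rangle=\langle d,b\rangle$. Since $b^{-2}=T^{-1}$ and $aT^{-1}=a^{-1}$,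
\[
bdb^{-1}=bab^{-2}=baT^{-1}=ba^{-1}=d^{-1}.
\]
Therefore $b^kd^j=d^{(-1)^kj}b^k$ for all integers $j,k$, and
\[
d^ib^k\cdot d^jb^l=d^{\,i+(-1)^kj}\,b^{k+l}.
\]
Let $n$ be the order of $d$, with $n=0$ if the order is infinite. The last formula says that $\psi\colon\Gamma_n\to G$ is a homomorphism. It is onto because its image contains $d$ and $b$. As $\deg d=0$ and $\deg b=1$, we have $\deg\psi(i,k)=k$; so $\psi(i,k)=1$ forces $k=0$, then $d^i=1$, then $i=0$ in $\mathbb{Z}_n$. Thus $\psi$ is an isomorphism. A letter $x$ has degree $1$, so $\psi^{-1}(x)=(\beta(x),1)$ for a unique $\beta(x)\in\mathbb{Z}_n$. The map $\beta$ is an $n$-coloring by Lemma~\ref{lem:color}, and $a=db$ and $b=d^0b$ give $\beta(a)=1$ and $\beta(b)=0$.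

It remains to show that $n$ is odd, which excludes $n=0$. Suppose that $n$ is even. Then reduction modulo $2$ is defined on $\mathbb{Z}_n$, and $\beta(x)+\beta(z)=2\beta(y)$ gives $\beta(x)\equiv\beta(z)\pmod2$ at every crossing. By $(\ast)$, $\beta$ is constant modulo $2$, which contradicts $\beta(a)=1$, $\beta(b)=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
A 4-plat knot diagram is sweepable by Lemma~\ref{lem:sweep}. For a sweepable diagram take $n$, $\psi$, $\beta$ from Proposition~\ref{prop:struct} and put $B=\beta(A)$, so that $0,1\in B$. The semigroup $K\mathfrak{d}$ is the subsemigroup of $G$ generated by the letters. The isomorphism $\psi^{-1}$ carries it onto the subsemigroup of $\Gamma_n$ generated by the elements $(s,1)$, $s\in B$, which is isomorphic to $AS_n(B)$ by Lemma~\ref{lem:Gamma}.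
\end{proof}

We call $(n,B)$ the \emph{pair of the sweep}. The sweep was used twice, to make $T$ central and to generate $G$ by two letters. The hypothesis that $\mathfrak{d}$ has one component entered, through $(\ast)$, in the equality of squares and in the parity of $n$.

\section{The double branched cover}\label{sec:cover}

The group $G$ has a topological meaning, which identifies $n$ and yields the converse theorem. We recall three standard facts about a knot $J\subset S^3$ with exterior $X$ and group $\pi=\pi_1(X)$.

\emph{Wirtinger presentation.} Given a diagram of $J$ and an orientation, $\pi$ has a presentation with one generator for each arc and one relation $z=y^{\epsilon}xy^{-\epsilon}$ for each crossing $x\dashv y\vdash z$, where the sign $\epsilon=\pm1$ depends on the crossing. The generators are meridians; they are conjugate to one another, and the abelianization $\pi\to\mathbb{Z}$ sends each of them to $1$.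

\emph{Double branched cover.} Let $E\le\pi$ be the kernel of $\pi\to\mathbb{Z}\to\mathbb{Z}_2$. It is the fundamental group of the connected double cover $\widetilde X$ of $X$, whose boundary is one torus. The double cover $\Sigma_2(J)$ of $S^3$ branched along $J$ is the closed orientable $3$-manifold obtained from $\widetilde X$ by gluing in a solid torus whose meridian disk is bounded by the curve that doubly covers a meridian of $J$. By van Kampen's theorem, $\pi_1(\Sigma_2(J))$ is the quotient of $E$ by the normal closure in $E$ of $\mu^2$, for a meridian $\mu$ conjugate to the Wirtinger generators.

\emph{Determinant.} The determinant of $J$ is $\det J=|H_1(\Sigma_2(J))|$.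

\begin{lemma}\label{lem:cover}
Let $\mathfrak{d}$ be a diagram of a knot $J$ in which all letters have the same square $T$ in $K\mathfrak{d}$, let $G$ be the group of Proposition~\ref{prop:frac}, and let $G_0=\ker\deg$. Then $\pi_1(\Sigma_2(J))\cong G_0$.
\end{lemma}

\begin{proof}
Since $T$ is central and equals $x^2$ for every letter $x$, the quotient $G/\langle T\rangle$ is presented by the relations \eqref{eq:rel} together with $x^2=1$ for all letters. When $y^2=1$, each of the two relations \eqref{eq:rel} is equivalent to $z=yxy$, and so is the Wirtinger relation, whatever the sign $\epsilon$. Let $R$ be the normal closure of $\mu^2$ in $\pi$; it is also the normal closure of the squares of all Wirtinger generators, since these are conjugate to $\mu$. Thus $\pi/R$ and $G/\langle T\rangle$ have the same presentation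
\[
\langle A\mid x^2=1 \text{ for } x\in A,\ z=yxy \text{ at each crossing}\rangle .
\]
The homomorphism to $\mathbb{Z}_2$ sending each generator to $1$ has kernel $E/R$ in $\pi/R$, and kernel $G_{\mathrm{ev}}/\langle T\rangle$ in $G/\langle T\rangle$, where $G_{\mathrm{ev}}$ is the subgroup of elements of even degree. Hence $E/R\cong G_{\mathrm{ev}}/\langle T\rangle$.

The subgroup $R$ is also the normal closure of $\mu^2$ in $E$: we have $\pi=E\cup E\mu$, and $(e\mu)\mu^2(e\mu)^{-1}=e\mu^2e^{-1}$ for $e\in E$. So $E/R=\pi_1(\Sigma_2(J))$. Finally, the map $G_0\to G_{\mathrm{ev}}/\langle T\rangle$ is injective because $\deg T^k=2k$, so that $G_0\cap\langle T\rangle=1$, and it is onto because $gT^{-k}\in G_0$ when $\deg g=2k$.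
\end{proof}

\section{Computing $n$ and $B$ for a 4-plat}\label{sec:labels}

\begin{theorem}\label{thm:labels}
Let $\mathfrak{d}$ be a 4-plat knot diagram with at least one crossing. Cut the diagram at the two right connections. Label the two left connections by the integers $1$ and $0$, and carry the labels from left to right: a strand that passes over keeps its label, and a strand labeled $s$ that passes under a strand labeled $t$ receives the label $2t-s$. Let $c_1,\dots,c_4$ be the final labels in positions $1,\dots,4$, and put $N=|c_1-c_2|$ if the right connection is adjacent and $N=|c_1-c_4|$ if it is nested. Then $N$ is odd and positive, $N$ is the determinant of the knot, and $K\mathfrak{d}\cong AS_N(B)$, where $B$ is the set of all labels reduced modulo $N$.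
\end{theorem}

\begin{proof}
\emph{The two right connections impose the same congruence.} Let $\ell_1,\dots,\ell_4$ be the labels on a vertical line. At a crossing between positions $i$ and $i+1$ with under-label $s$ and over-label $t$, the pair $(\ell_i,\ell_{i+1})$ changes from $(s,t)$ to $(t,2t-s)$ or from $(t,s)$ to $(2t-s,t)$. In the first case $\ell_i-\ell_{i+1}=s-t$ before and after, in the second case it is $t-s$ before and after. So $\ell_1-\ell_2+\ell_3-\ell_4$ is constant. At the left it is $0$, since each connection joins an odd and an even position. Therefore $c_1-c_2=c_4-c_3$ and $c_1-c_4=c_2-c_3$, and each right connection joins two labels that differ by $\pm N$.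

Take the sweep of Lemma~\ref{lem:sweep}, where $a$ contains the connection labeled $1$ and $b$ the one labeled $0$, and let $G,d,n,\beta$ be as in Proposition~\ref{prop:struct}.

\emph{$n$ divides $N$.} If a piece of strand with label $\ell$ lies on the arc $x$, then $\beta(x)=\ell$ in $\mathbb{Z}_n$. This holds at the left because $\beta(a)=1$ and $\beta(b)=0$, and it persists through the $i$th crossing because $\beta(r_i)=2\beta(p_i)-\beta(q_i)$. Two strands joined at the right lie on the same arc, so their labels agree modulo $n$, that is, $n\mid N$.

\emph{$N$ is nonzero and divides $n$.} Labels are constant along each arc of the cut diagram, and in $\mathbb{Z}_N$ they agree across the right connections. So they define a map $c\colon A\to\mathbb{Z}_N$, which is an $N$-coloring by the labeling rule. By Lemma~\ref{lem:color} and Proposition~\ref{prop:frac}(b), $x\mapsto(c(x),1)$ extends to a homomorphism $G\to\Gamma_N$. It sends $d=ab^{-1}$ to $(1,1)(0,-1)=(1,0)$, and $d^n=1$ to $(n,0)$. Hence $n=0$ in $\mathbb{Z}_N$. As $n\ge1$, this forces $N\ne0$ and $N\mid n$.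

Thus $N=n$ is odd and positive, $\beta(A)$ is the set of labels modulo $N$, and $K\mathfrak{d}\cong AS_N(B)$ by the proof of Theorem~\ref{thm:main}. By Proposition~\ref{prop:struct}, $G_0=\langle d\rangle\cong\mathbb{Z}_n$. Lemma~\ref{lem:cover} gives $\pi_1(\Sigma_2)\cong\mathbb{Z}_n$, so $H_1(\Sigma_2)\cong\mathbb{Z}_n$ and the determinant is $n$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.7cm,y=0.9cm,thick,every node/.style={above,font=\small}]
\draw (0,1)--(2,1) (3,1)--(4,1) (2,3)--(3,3) (0,4)--(4,4);
\draw (0,2) to[out=0,in=180] (1,3) (1,2) to[out=0,in=180] (2,3);
\draw (2,2) to[out=0,in=180] (3,1) (3,2) to[out=0,in=180] (4,3);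
\draw[preaction={draw=white,line width=6pt}] (0,3) to[out=0,in=180] (1,2);
\draw[preaction={draw=white,line width=6pt}] (1,3) to[out=0,in=180] (2,2);
\draw[preaction={draw=white,line width=6pt}] (2,1) to[out=0,in=180] (3,2);
\draw[preaction={draw=white,line width=6pt}] (3,3) to[out=0,in=180] (4,2);
\draw (0,1) arc[start angle=270,end angle=90,radius=0.45cm];
\draw (0,3) arc[start angle=270,end angle=90,radius=0.45cm];
\draw[dashed] (4,1) arc[start angle=-90,end angle=90,radius=0.45cm];
\draw[dashed] (4,3) arc[start angle=-90,end angle=90,radius=0.45cm];
\path (0,1) node{$0$} (1,1) node{$0$} (2,1) node{$0$} (3,1) node{$-2$} (4,1) node{$-2$}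
      (0,2) node{$0$} (1,2) node{$1$} (2,2) node{$2$} (3,2) node{$0$} (4,2) node{$3$}
      (0,3) node{$1$} (1,3) node{$2$} (2,3) node{$3$} (3,3) node{$3$} (4,3) node{$6$}
      (0,4) node{$1$} (1,4) node{$1$} (2,4) node{$1$} (3,4) node{$1$} (4,4) node{$1$};
\end{tikzpicture}
\caption{The 4-plat diagram $\sigma_2^2\sigma_1^{-1}\sigma_2$ with adjacent connections. The left connections are labeled $0$ and $1$; a strand labeled $s$ passing under a strand labeled $t$ is relabeled $2t-s$. Both right connections (dashed) join labels that differ by $5$, and modulo $5$ the four arcs carry the labels $0,1,2,3$.}
\label{fig:eight}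
\end{figure}

\begin{example}\label{ex:eight}
With our drawing convention, $\sigma_i$ changes $(\ell_i,\ell_{i+1})=(s,t)$ to $(t,2t-s)$, and $\sigma_i^{-1}$ changes it to $(2s-t,s)$. The word $\sigma_2^2\sigma_1^{-1}\sigma_2$ with adjacent connections (Figure~\ref{fig:eight}) is a diagram of the figure-eight knot, and the labels are
\[
(0,0,1,1)\to(0,1,2,1)\to(0,2,3,1)\to(-2,0,3,1)\to(-2,3,6,1).
\]
So $N=5$ and $K\mathfrak{d}\cong AS_5(\{0,1,2,3\})$.
\end{example}

\begin{corollary}\label{cor:odd}
For odd $n\ge1$, the diagram $\sigma_2^n$ with adjacent connections on both sides is a 4-plat knot diagram with knot semigroup $AS_n(\mathbb{Z}_n)$ and $N=n$. Hence the values of $N$ in Theorem~\ref{thm:labels} are exactly the odd positive integers.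
\end{corollary}

\begin{proof}
The strands in positions $1$ and $4$ have no crossings, and together with the connections they join the left and right ends in position $2$ and the left and right ends in position $3$. So the diagram is the closure of a $2$-braid with $n$ half-twists, the standard diagram of the torus knot $T(2,n)$ on the sphere, and it has one component because $n$ is odd. Starting from $(0,0,1,1)$, the labels after $j$ crossings are $(0,j,j+1,1)$; with the opposite drawing convention they are $(0,-j,1-j,1)$. In both cases $N=n$, and the labels contain $n$ consecutive integers.
\end{proof}

\section{When two semigroups are isomorphic}\label{sec:iso}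

The affine maps $s\mapsto us+v$ of $\mathbb{Z}_n$, with $u$ a unit, permute the colorings. They account for all isomorphisms.

\begin{theorem}\label{thm:iso}
Let $\mathfrak{d},\mathfrak{d}'$ be sweepable knot diagrams, and let $(n,B)$, $(n',B')$ be the pairs of a sweep of $\mathfrak{d}$ and a sweep of $\mathfrak{d}'$. Then $K\mathfrak{d}\cong K\mathfrak{d}'$ if and only if $n=n'$ and $B'=uB+v$ for some unit $u\in\mathbb{Z}_n$ and some $v\in\mathbb{Z}_n$.
\end{theorem}

\begin{proof}
Suppose $n=n'$ and $B'=uB+v$. The bijection $s\mapsto us+v$ from $B$ to $B'$ induces a length-preserving isomorphism $B^+\to(B')^+$. A word of length $k$ with alternating sum $\alpha$ goes to a word with alternating sum $u\alpha+\epsilon_kv$, where $\epsilon_k=1$ for odd $k$ and $\epsilon_k=0$ for even $k$. For fixed $k$ the map $\alpha\mapsto u\alpha+\epsilon_kv$ is a bijection of $\mathbb{Z}_n$, so two words are equivalent if and only if their images are. Hence $AS_n(B)\cong AS_n(B')$.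

Conversely, let $\varphi\colon K\mathfrak{d}\to K\mathfrak{d}'$ be an isomorphism. Identify the groups $G,G'$ of the two diagrams with $\Gamma_n,\Gamma_{n'}$ by Proposition~\ref{prop:struct}. The elements of length $1$ of $K\mathfrak{d}$ and $K\mathfrak{d}'$ are then the $(s,1)$ with $s\in B$ and $s\in B'$ respectively. By Lemma~\ref{lem:irr} there is a bijection $f\colon B\to B'$ with $\varphi(s,1)=(f(s),1)$. The restriction of $\varphi$ to the letters respects the relations, so by Proposition~\ref{prop:frac}(b) $\varphi$ extends to a homomorphism $\Phi\colon G\to G'$. In the same way $\varphi^{-1}$ extends to $G'\to G$, and the two composites fix the letters, so $\Phi$ is an isomorphism. It preserves degree, since it sends the generators of degree $1$ to elements of degree $1$. Hence it restricts to an isomorphism $\mathbb{Z}_n\to\mathbb{Z}_{n'}$ of the subgroups of degree $0$. So $n=n'$ and $\Phi(t,0)=(ut,0)$ for a unit $u$. Since $0\in B$, we may apply $\Phi$ to $(s,1)=(s,0)(0,1)$ for $s\in B$ and obtain $(f(s),1)=(us,0)(f(0),1)=(us+f(0),1)$. Thus $B'=uB+v$ with $v=f(0)$.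
\end{proof}

\begin{example}
Insert $\sigma_3\sigma_3^{-1}$ after $\sigma_2^2$ in Example~\ref{ex:eight}. The knot and the final labels are unchanged, but the labels pass through $(0,2,3,1)\to(0,2,1,-1)\to(0,2,3,1)$, and the new label $-1\equiv4$ makes $B=\mathbb{Z}_5$. The semigroup is now $AS_5(\mathbb{Z}_5)$, the same as for $\sigma_2^5$, and it is not isomorphic to $AS_5(\{0,1,2,3\})$. So the knot semigroup depends on the diagram and not only on the knot.
\end{example}

\section{Proof of Theorem~\ref{thm:converse}}\label{sec:converse}

We use the following results from the literature.
\begin{enumerate}
\item[(i)] Every 2-bridge knot has a 4-plat diagram \cite[Ch.~12]{BZ}.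
\item[(ii)] By Perelman's elliptization theorem (see \cite{MT1,MT2}), a closed orientable $3$-manifold with finite cyclic fundamental group is $S^3$ or a lens space.
\item[(iii)] If $\Sigma_2(J)$ is $S^3$, then the knot $J$ is the unknot \cite{Wald}.
\item[(iv)] If $\Sigma_2(J)$ is a lens space, then the knot $J$ is a 2-bridge knot \cite{HR}.
\end{enumerate}

\begin{proof}[Proof of Theorem~\ref{thm:converse}]
(2)$\Rightarrow$(3). A 2-bridge knot has a 4-plat knot diagram by (i), and the unknot has the diagram $\sigma_2$ with adjacent connections. For a 4-plat diagram of $J$ with crossings, Theorem~\ref{thm:labels} gives the claim. A diagram without crossings represents the unknot, for which $\Sigma_2=S^3$ and $\det J=1$, and its semigroup is $AS_1(\{0\})$.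

(3)$\Rightarrow$(1). Take any 4-plat knot diagram of $J$.

(1)$\Rightarrow$(2). Let $\mathfrak{d}$ be a diagram of $J$ with $K=K\mathfrak{d}\cong AS_n(B)$. By Proposition~\ref{prop:links}, $J$ is a knot. If $\mathfrak{d}$ has no crossings, $J$ is the unknot, so assume that it has crossings. No sweep is available, but the isomorphism takes its place. By Lemma~\ref{lem:irr} it sends letters to elements of length $1$, which all have the same square, so the letters have a common square $T$ and Proposition~\ref{prop:frac} provides the group $G$.

Composing the isomorphism with the embedding of Lemma~\ref{lem:Gamma} gives an injective homomorphism $\iota\colon K\to\Gamma_n$ that sends each letter to an element of the form $(s,1)$. By Proposition~\ref{prop:frac}(b) it extends to a homomorphism $\iota\colon G\to\Gamma_n$, and the second coordinate of $\iota(g)$ is $\deg g$ because this is so on the generators. The extension is injective on $K\cup\{1\}$, since elements of $K$ have positive degree. It is then injective on $G$: if $\iota(uT^{-i})=1$ with $u\in K\cup\{1\}$, then $\iota(u)=\iota(T^i)$, so $u=T^i$. Therefore $G_0$ embeds in $\mathbb{Z}_n\times\{0\}$ and is a finite cyclic group.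

By Lemma~\ref{lem:cover}, $\pi_1(\Sigma_2(J))$ is finite cyclic. By (ii), $\Sigma_2(J)$ is $S^3$ or a lens space, and by (iii) and (iv), $J$ is the unknot or a 2-bridge knot.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BZ} Burde and Zieschang, \emph{Knots}.

\bibitem{source} \emph{Dihedral semigroups, their defining relations and an application to describing knot semigroups of rational links}, \texttt{https://core.ac.uk/download/145648809.pdf}.

\bibitem{HR} Hodgson and Rubinstein, \emph{Involutions and isotopies of lens spaces}, LNM 1144, 1985.

\bibitem{MT1} Morgan and Tian, \emph{Ricci Flow and the Poincar\'e Conjecture}.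

\bibitem{MT2} Morgan and Tian, \emph{The Geometrization Conjecture}.

\bibitem{Wald} Waldhausen, \emph{\"Uber Involutionen der 3-Sph\"are}, Topology 8, 1969.

\end{thebibliography}
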